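# Powers of 2 and a forbidden ternary digit: a uniform dimension bound in $\mathbb Z_3$

## 1. Digits, dimensions and exceptional sets

Fix a prime $p$. Think of $p=3$; the general prime costs nothing. Let $v$ be the $p$-adic valuation, with $v(0)=\infty$, and give $\mathbb Z_p$ the metric $|x-y|_p=p^{-v(x-y)}$. The closed balls of radius $p^{-n}$ are exactly the residue classes mod $p^n$.

**Definition (digits, $C_{\mathcal D}$).** Every $\lambda\in\mathbb Z_p$ has a unique expansion $\lambda=\sum_{j\ge0}d_jp^j$ with $d_j\in\{0,\dots,p-1\}$. For $p=3$ this complete expansion is written $(\lambda)_3$. For a set of digits $0\in\mathcal D\subsetneq\{0,\dots,p-1\}$, let $C_{\mathcal D}\subset\mathbb Z_p$ be the set of $p$-adic integers all of whose digits lie in $\mathcal D$.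

*Example.* In $\mathbb Z_3$ the number with all digits $1$ is $\sum 3^j=1/(1-3)=-\frac12$. All digits $2$ gives $-1$. A negative integer has digits that are eventually all equal to $2$. For $p=3$ and $\mathcal D=\{0,1\}$, $C_{\mathcal D}$ is the set of $\lambda$ whose expansion omits the digit 2; call it $C$.

**Definition (dimensions).** For $\Lambda\subset\mathbb Z_p$ let $N_n(\Lambda)$ be the number of residue classes mod $p^n$ that meet $\Lambda$.

* The upper box dimension is $\overline{\dim}_B\Lambda=\limsup_n\frac{\log N_n(\Lambda)}{n\log p}$.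
* The Hausdorff dimension $\dim_H\Lambda$ is the infimum of the $s>0$ such that for every $\varepsilon>0$ the set $\Lambda$ is covered by countably many balls of radii $r_1,r_2,\dots$ with $\sum r_i^s<\varepsilon$.
* The packing dimension is $\dim_P\Lambda=\inf\sup_i\overline{\dim}_B\Lambda_i$, the infimum over countable covers $\Lambda\subset\bigcup\Lambda_i$.

Textbook facts: $\dim_H\le\dim_P\le\overline{\dim}_B$, and for $\dim_H$ and $\dim_P$ the dimension of a countable union is the supremum of the dimensions.

*Example.* $N_n(C)=2^n$, so $\overline{\dim}_BC=\log_32=:\alpha_0\approx0.63093$. The Hausdorff dimension is the same: the measure on $C$ with independent fair digits gives mass $2^{-n}=(3^{-n})^{\alpha_0}$ to each ball of radius $3^{-n}$ meeting $C$, so every countable cover of $C$ by balls has $\sum r_i^{\alpha_0}\ge1$.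

**Definition (exceptional sets).** For $\lambda\in\mathbb Z_3$ let
$$N^*(\lambda;\mathbb Z_3)=\{n\ge1:(\lambda2^n)_3\text{ omits the digit }2\}.$$
Put $\mathcal E^*(\mathbb Z_3)=\{\lambda:N^*(\lambda;\mathbb Z_3)\text{ is infinite}\}$, and for $k\ge1$ put $\mathcal E^*_k(\mathbb Z_3)=\{\lambda:|N^*(\lambda;\mathbb Z_3)|\ge k\}$. For a finite set $S\subset\mathbb Z_{\ge1}$ put
$$\Lambda(S)=\{\lambda\in\mathbb Z_3:\lambda2^n\in C\text{ for all }n\in S\}.$$

*Example.* $2^2=4=(11)_3$ and $2^8=256=243+13=(100111)_3$, so $1\in\mathcal E_2^*(\mathbb Z_3)$. For $\lambda=-\frac14$ we have $2\lambda=-\frac12\in C$, and for $n\ge2$ the number $2^n\lambda=-2^{n-2}$ is a negative integer, so it has digits 2. Hence $N^*(-\frac14;\mathbb Z_3)=\{1\}$.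

The sets are nested, $\mathcal E^*(\mathbb Z_3)\subset\dots\subset\mathcal E_2^*(\mathbb Z_3)\subset\mathcal E_1^*(\mathbb Z_3)$, and
$$\mathcal E_k^*(\mathbb Z_3)=\bigcup_{|S|=k}\Lambda(S),\tag{1}$$
a countable union. So $\dim_H\mathcal E_k^*(\mathbb Z_3)$ is non-increasing in $k$ and bounds $\dim_H\mathcal E^*(\mathbb Z_3)$ from above. It is known that $\dim_H\mathcal E_1^*(\mathbb Z_3)=\alpha_0$ and $\log_3\frac{1+\sqrt5}2\le\dim_H\mathcal E_2^*(\mathbb Z_3)\le0.5$.

Now the question, posed in "Ternary Expansions of Powers of 2" (https://dept.math.lsa.umich.edu/~lagarias/TALK-SLIDES/ternary-fields-2009sep.pdf): **could it be true that $\lim_{k\to\infty}\dim_H\mathcal E_k^*(\mathbb Z_3)=0$?** In words: if we insist that more and more of the numbers $\lambda2^n$ omit the digit 2, with no control over which $n$, does the dimension of the set of such $\lambda$ go to $0$?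

The answer is yes. By (1) and countable stability it suffices to prove a bound that is uniform in $S$.

**Theorem 1.** For every $\delta>0$ there is $k$ such that for every $S\subset\mathbb Z_{\ge1}$ with $|S|=k$ the set $\Lambda(S)$ has upper box dimension, hence Hausdorff dimension, at most $\delta$. Consequently
$$\lim_{k\to\infty}\dim_H\mathcal E_k^*(\mathbb Z_3)=0,\qquad \dim_H\mathcal E^*(\mathbb Z_3)=0.$$

## 2. One, two and three exponents by hand

*One exponent.* $\Lambda(\{n\})=2^{-n}C$. Since $2$ is a unit, multiplication by $2^{-n}$ is an isometry of $\mathbb Z_3$, so $\dim_H\Lambda(\{n\})=\alpha_0$. By (1), $\dim_H\mathcal E_1^*(\mathbb Z_3)=\alpha_0$.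

*Exponents $n,n+1$.* Put $\mu=2^n\lambda$. If $\mu\in C$, then $2\mu$ has digits in $\{0,2\}$ without carries. So $2\mu\in C$ only for $\mu=0$, and $\Lambda(\{n,n+1\})=\{0\}$.

*Exponents $n,n+2$.* Now $\mu\in C$, with digits $d_j$, and $4\mu=\mu+3\mu$. We add $d_j+d_{j-1}\in\{0,1,2\}$ at place $j$, so there is no carry and the digits of $4\mu$ are $d_j+d_{j-1}$. Thus $4\mu\in C$ if and only if no two consecutive digits of $\mu$ are $1$. The number of admissible words of length $n$ is a Fibonacci number, and $\overline{\dim}_B\Lambda(\{n,n+2\})=\log_3\frac{1+\sqrt5}2$.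

*Exponents $n,n+2,n+4$.* By the previous case, $4\mu\in C$ also has no two consecutive digits $1$. But if $d_j=1$, then places $j$ and $j+1$ of $4\mu$ both carry the digit $1$. So $\mu=0$ and $\Lambda(\{n,n+2,n+4\})=\{0\}$.

For a fixed $S$ one can continue in this way: multiply digit by digit and keep track of the carries, a finite-graph computation. But in multiplication by $M$ the carry ranges over $0,\dots,M-1$ (from $c\le M-1$ and a digit $d\le2$ the next carry is $\lfloor(Md+c)/3\rfloor\le M-1$). So the graphs grow without bound as $S$ varies, and nothing in the procedure compares different $S$. Theorem 1 needs a bound for all $S$ of size $k$ at once.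

Moreover, a proof must use something about powers of 2.

*Example (arbitrary multipliers).* Let $\lambda\in\mathbb Z_3$ have digits in $\{0,1\}$ at even places and $0$ at odd places. Then $3^{2j+1}\lambda$ lives on odd places, there are no carries, and $(1+3^{2j+1})\lambda\in C$ for every $j\ge0$. There are $2^n$ such $\lambda$ mod $3^{2n}$, so the infinitely many multipliers $1+3^{2j+1}$ are compatible with a set of dimension at least $\frac12\log_32$.

## 3. Degenerate tuples, structured families, and the general theorems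

What is special about $1+3^{2j+1}$ is that these integers lie on a "line" whose coordinates are powers of $3$.

**Definition (degenerate).** Let $\rho\ge1$. Integers $M_0,\dots,M_\rho$ are *degenerate* if there are integers $a_c(i)\ge0$ ($0\le i\le\rho$, $0\le c<\rho$) with
$$\det\big[p^{a_0(i)},\dots,p^{a_{\rho-1}(i)},M_i\big]_{0\le i\le\rho}=0,$$
while every $\rho\times\rho$ minor $\Delta_{\setminus i}$ (delete row $i$ and the last column) is nonzero.

*Examples.* (i) For $\rho=1$: if $p\nmid M_0M_1$, the equation $p^{a(0)}M_1=p^{a(1)}M_0$ forces $M_0=M_1$, so two distinct integers prime to $p$ are never degenerate. (ii) Any three of the integers $1+3^{2j+1}$ are degenerate for $p=3$: use rows $(1,3^{2j+1},1+3^{2j+1})$; the minors are differences of distinct powers of 3. (iii) Degeneracy does occur among powers of 2: the rows $(3,1,2)$, $(1,3,4)$, $(27,1,8)$ have determinant $3\cdot20-1\cdot(-100)+2\cdot(-80)=0$, and the minors are $3\cdot3-1=8$, $3-27=-24$, $1-81=-80$. So $2,4,8$ are degenerate for $p=3$.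

**Theorem 2.** Let $\Gamma\subset\mathbb Q^*$ be a finitely generated multiplicative group. For every $\delta>0$ there is $k$ such that for any $k$ distinct integers $M_1,\dots,M_k\in\Gamma$ prime to $p$, the set $\{\lambda\in\mathbb Z_p:M_j\lambda\in C_{\mathcal D},\ 1\le j\le k\}$ has upper box dimension $\le\delta$. Consequently $\{\lambda:M\lambda\in C_{\mathcal D}\text{ for infinitely many integers }M\in\Gamma,\ p\nmid M\}$ has packing and Hausdorff dimension $0$.

**Theorem 3.** For every $\delta>0$ there are $k,R$ such that if $M_1,\dots,M_k$ are distinct integers prime to $p$ and $\{\lambda\in\mathbb Z_p:M_j\lambda\in C_{\mathcal D}\ \forall j\}$ has upper box dimension $>\delta$, then for some $1\le\rho\le R-1$ some $\rho+1$ of the $M_j$ are degenerate.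

Theorem 1 is Theorem 2 with $p=3$, $\mathcal D=\{0,1\}$, $\Gamma=\langle2\rangle$. The example of Section 2 shows that the conclusion of Theorem 2 fails for arbitrary integers. In the proof of Theorem 3 the multipliers will be used only through the following shape. Write $[N]=\{1,\dots,N\}$.

**Definition (structured family).** Integers $M_1,\dots,M_N$ form an *$(R,m)$-structured family* if there are integers $W_0,\dots,W_{R-1}$ prime to $p$, integers $V_i$, and integers $a_r(i),b_i\ge0$ such that

* (S1) $M_i=\sum_{r<R}p^{a_r(i)}W_r+p^{b_i}V_i$;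
* (S2) $a_0(i)=0$, $a_{r+1}(i)\ge a_r(i)+m$, $b_i\ge a_{R-1}(i)+m$;
* (S3) for all $0\le v<w\le R-1$ the integers $(a_w-a_v)(i)$, $i\in[N]$, are pairwise at distance $\ge m$.

So each $M_i$ consists of the same $R$ blocks $W_r$, placed at widely spaced positions that vary with $i$, followed by an uncontrolled tail.

*Example.* Let $R\ge2$, $p=3$, $M_i=\sum_{r<R}3^{r(1+Rmi)}$ for $i\ge1$. Here $W_r=1$, $V_i=0$, and $(a_w-a_v)(i)=(w-v)(1+Rmi)$, so (S2) and (S3) hold (with $b_i=a_{R-1}(i)+m$). If $\lambda$ has digits in $\{0,1\}$ at places divisible by $R$ and $0$ elsewhere, then, since $r(1+Rmi)\equiv r$ mod $R$, the summands of $M_i\lambda$ live on different places and $M_i\lambda\in C$. So structured families with $R$ blocks are compatible with dimension $\frac1R\log_32$. We can hope for a contradiction only if $R$ is large in terms of the dimension.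

The proof of Theorem 3 has three parts. Dimension $>\delta$ produces an invariant measure of positive entropy (Section 4). Such a measure is incompatible with a structured family, for suitable $R,m,N$ (Sections 5–7). A large set of integers prime to $p$ without degenerate subsets contains a structured family (Section 8). Section 9 passes from Theorem 3 to Theorems 2 and 1.

Throughout, $e(x)=e^{2\pi ix}$, $\mathbb T=\mathbb R/\mathbb Z$, $\theta x=px$ on $\mathbb T$, logarithms are natural, $\mathrm{avg}$ is the average over a finite set, and $p$, $\mathcal D$ are fixed.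

## 4. From box dimension to an invariant measure for multiplication by $p$

We recall two facts. A finite set $A\subset X$ is $(n,\varepsilon)$-separated for $\theta$ if any two distinct points $x,y\in A$ have distance $>\varepsilon$ after applying some $\theta^l$, $0\le l<n$. With $s_n(\varepsilon)$ the maximal size of such a set, $h_{top}(\theta|_X)=\lim_{\varepsilon\to0}\limsup_n\frac1n\log s_n(\varepsilon)$. The variational principle says that for closed $X$ with $\theta X\subset X$, $h_{top}(\theta|_X)$ is the supremum of the entropies $h_\mu(\theta)$ over the $\theta$-invariant Borel probability measures $\mu$ on $X$. For example, Lebesgue measure on $\mathbb T$ has entropy $\log p$, which is the largest possible value.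

Let $K\subset\mathbb T$ be the image of $\{\sum_{j\ge1}x_jp^{-j}:x_j\in\mathcal D\}$. It is compact and $\theta K\subset K$. It is not all of $\mathbb T$: if $d\notin\mathcal D$, a point of $(\frac dp,\frac{d+1}p)$ that is not of the form $a/p^n$ has only one base-$p$ expansion, with first digit $d$, so it is not in $K$. For instance, for $p=3$, $\mathcal D=\{0,1\}$, the point $\frac4{27}=(0.011)_3$ is in $K$.

**Lemma 4.** Let $M_1,\dots,M_k$ be integers such that $\Lambda=\{\lambda\in\mathbb Z_p:M_j\lambda\in C_{\mathcal D}\ \forall j\}$ has upper box dimension $>\delta>0$. Then there is a $\theta$-invariant Borel probability $\mu$ on $\mathbb T$ with $h_\mu(\theta)\ge\frac\delta2\log p$ and $M_jx\in K$ for $\mu$-a.e. $x$, for all $j$.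

*Proof.* We turn residues mod $p^n$ into points of $\mathbb T$ and count separated orbits. The set $X=\{x\in\mathbb T:M_jx\in K\ \forall j\}$ is closed and $\theta X\subset X$. For $\lambda\in\Lambda$ let $\lambda_n\in[0,p^n)$ be the integer with $\lambda_n\equiv\lambda$ mod $p^n$. Since $M_j\lambda_n\equiv M_j\lambda$ mod $p^n$, the fractional part of $M_j\lambda_n/p^n$ is $\sum_{l<n}\varepsilon_lp^{l-n}$, where $\varepsilon_l\in\mathcal D$ are the digits of $M_j\lambda$. As $0\in\mathcal D$, we may complete this by zeros, so it lies in $K$. Hence $\lambda_n/p^n\in X$.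

Let $A_n$ be the set of all these points. Then $|A_n|=N_n(\Lambda)$, so $|A_n|\ge p^{\delta n}$ for infinitely many $n$. Two distinct points of $A_n$ differ by $p^uj'/p^n$ with $p\nmid j'$ and $0\le u<n$. Applying $\theta^{n-u-1}$, with $0\le n-u-1<n$, makes the difference $j'/p$, which has distance $\ge\frac1p$ from $0$ in $\mathbb T$. So $A_n$ is $(n,\varepsilon)$-separated for every $\varepsilon<\frac1p$, and $h_{top}(\theta|_X)\ge\delta\log p$. The variational principle gives $\mu$ on $X$ with $h_\mu(\theta)\ge\frac\delta2\log p$. $\square$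

## 5. Fourier coefficients along $M_i$: where independence fails, and what replaces it

Suppose $M_ix\in K$ for $\mu$-a.e. $x$. Choose a real trigonometric polynomial $\Phi(y)=1+\sum_{0<|a|\le A}\phi_ae(ay)$ with $\Phi\le\frac14$ on $K$ (possible since $K\ne\mathbb T$; see Section 7). For every measurable set $Z$ we get $\int_Z\Phi(M_ix)\,d\mu\le\frac14\mu(Z)$. If we find $Z$ with $\mu(Z)>0$ on which all the coefficients $\int_Ze(aM_ix)\,d\mu$, $1\le|a|\le A$, are small compared with $\mu(Z)$, then $\int_Z\Phi(M_ix)\,d\mu\ge\frac12\mu(Z)$, a contradiction.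

For a structured $M_i$ the character factors:
$$e(qM_ix)=\prod_{r<R}f_r(\theta^{a_r(i)}x)\cdot e(qV_i\theta^{b_i}x),\qquad f_r(x)=e(qW_rx).$$
The sensible first hope is that widely spaced factors are nearly independent, so that the integral is about $\prod_r\int f_r\,d\mu$ and small for large $R$. This is false for general invariant measures of positive entropy.

*Example (no independence).* Let $p=3$, and let $\mu_0$ be the law of $x=\sum_{j\ge1} x_j3^{-j}$, where a parity is chosen with probability $\frac12$ each, the digits at places of that parity are independent and uniform in $\{0,1\}$, and the others are $0$. It is $\theta$-invariant with entropy $\frac12\log2$. For $M=1+3^{2j+1}$ the digits of $x$ and of $\theta^{2j+1}x$ sit at places of opposite parity, so $Mx\in K$ almost surely, for every $j$. Hence $\int\Phi(Mx)\,d\mu_0\le\frac14$ for all $j$, and the Fourier coefficients along $1+3^{2j+1}$ do not tend to $0$.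

The factors here are correlated through the parity. But condition on $\theta x$, i.e. on all digits except the first; this determines the parity almost surely. If place 1 has the zero parity, $E[e(qx)\mid\theta x]$ has modulus $1$. Otherwise its modulus is $|1+e(q/3)|/2=|\cos(\pi q/3)|$, which is $\frac12$ if $3\nmid q$. In the product of the conditional expectations of the two factors, at $x$ and at $\theta^{2j+1}x$, exactly one has modulus $\frac12$. So the product is small *in absolute value, pointwise*, whatever the correlations are.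

This is the idea. Let $\mathcal B$ be the Borel $\sigma$-algebra and $\mathcal B_m=\theta^{-m}\mathcal B$ ("all digits from place $m+1$ on"). Replace each $f_r$ by $\tilde f_r=E[f_r|\mathcal B_m]$. Positive entropy will say that $|\tilde f_r|\le1-\eta$ on a set of measure $\ge c$. With $R$ large, many of the $R$ factors are $\le1-\eta$ on a set $Z$ of measure $\ge c/2$, and we win on $Z$. Here $m$ must be large in terms of $A$: if $p^m\mid q$, then $e(qWx)$ is a function of $\theta^mx$, so it is its own conditional expectation, of modulus $1$.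

What remains is the replacement. Exchange the factors one at a time, $r=0,1,\dots$. The error in exchanging factor $s$ is an integral of
$$\prod_{r<s}(\tilde f_r\circ\theta^{a_r})\cdot(d\,\eta)\circ\theta^{a_s},\qquad d=f_s-\tilde f_s,\quad E[d|\mathcal B_m]=0,$$
where $\eta$ collects the factors $r>s$ and the tail, and is $\mathcal B_m$-measurable because the gaps are $\ge m$. For $s=0$ the integral is $0$: condition on $\mathcal B_m$. For $s\ge1$ this stops working, because the factors with $r<s$ are not functions of $\theta^{a_s+m}x$.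

*Example (a single error can be large).* Take Lebesgue measure, $p=3$, $m=1$, $d(x)=e(x)$, which has $E[d|\mathcal B_1]=0$, and one earlier factor $k_0(x)=e(-3^ax)$ with $a\ge1$. Then $\int k_0\cdot(d\circ\theta^a)=1$.

But $k_0$ here is tuned to one value of $a$. In our situation the factors do not depend on $i$, only the shifts $a_r(i)$ do, and we are free to average over $i$. For $s=1$ the functions $d\circ\theta^{a}$ with $m$-separated values of $a$ are orthogonal, so a fixed $k_0$ cannot correlate with many of them. The next section does this for all $s$.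

## 6. A decorrelation lemma by repeated Cauchy–Schwarz

Let $(\Omega,\mu,T)$ be an invertible probability-preserving system and $Uf=f\circ T$. Let $(\mathcal F_n)_{n\in\mathbb Z}$ be a decreasing family of $\sigma$-algebras with $T^{-1}\mathcal F_n=\mathcal F_{n+1}$. Then $U^j$ maps $\mathcal F_n$-measurable functions to $\mathcal F_{n+j}$-measurable ones, and
$$U^jE[f|\mathcal F_n]=E[U^jf|\mathcal F_{n+j}].\tag{2}$$

*Example.* On the two-sided shift $\{0,1\}^{\mathbb Z}$ with a shift-invariant measure, $\mathcal F_n$ is generated by the coordinates at places $>n$.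

**Lemma 5.** Let $s,m,N\ge1$ and $a_0\equiv0,a_1,\dots,a_s:[N]\to\mathbb Z$ be such that for all $0\le v<w\le s$ the values $(a_w-a_v)(i)$, $i\in[N]$, are pairwise at distance $\ge m$. Let $k_0,\dots,k_{s-1}\in L^\infty(\Omega)$, $|k_r|\le1$. Let $d\in L^\infty(\mathcal F_0)$, $|d|\le1$, $E[d|\mathcal F_m]=0$, and $\eta_i\in L^\infty(\mathcal F_m)$, $|\eta_i|\le1$ $(i\in[N])$. Put $c_i=\int\prod_{r<s}U^{a_r(i)}k_r\cdot U^{a_s(i)}(d\eta_i)\,d\mu$. Then
$$\frac1N\sum_{i=1}^N|c_i|\le\Big(\frac{4^{2^s-1}}N\Big)^{1/2^{2^s-1}}.\tag{3}$$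

Multiplying the $\eta_i$ by unimodular constants, we may assume $c_i=|c_i|$. Put $w_i=d\eta_i$, an $\mathcal F_0$-measurable function.

**A vanishing principle.** It is used at the end of every case. *Let $p_e$, $e$ in a finite set, be integers pairwise at distance $\ge m$, and let $i_e\in[N]$. Then the integral of $\prod_e\sigma_e(U^{p_e}w_{i_e})$, where each $\sigma_e$ is the identity or complex conjugation, is $0$.* Indeed, let $q=p_{e^*}$ be the smallest exponent. All other factors are measurable for $\mathcal F_{p_e}\subset\mathcal F_{q+m}$, and so is $U^q\eta_{i_{e^*}}$. By (2), $E[U^qd|\mathcal F_{q+m}]=U^qE[d|\mathcal F_m]=0$. Conditioning on $\mathcal F_{q+m}$ gives $0$.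

**The case $s=1$.** Here $\frac1N\sum c_i=\int k_0\cdot\mathrm{avg}_i\,U^{a_1(i)}w_i\,d\mu$. By Cauchy–Schwarz the square is at most $\mathrm{avg}_{i,i'}\int U^{a_1(i)}w_i\,\overline{U^{a_1(i')}w_{i'}}\,d\mu$. For $i\ne i'$ the exponents are at distance $\ge m$, so the integral vanishes. Only the diagonal is left, and it contributes at most $\frac1N$.

**The case $s=2$.** The first Cauchy–Schwarz removes $k_0$ and leaves
$$\mathrm{avg}_{i_0,i_1}\int g_{i_0}\overline{g_{i_1}}\,d\mu,\qquad g_i=U^{a_1(i)}k_1\cdot U^{a_2(i)}w_i .$$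
To remove the $k_1$ attached to $i_0$, apply $U^{-a_1(i_0)}$ to the integrand, which does not change the integral. Now that $k_1$ has exponent $0$, independent of $i_0$, and Cauchy–Schwarz over $i_0$ doubles $i_0$ to $i_{00},i_{01}$. The other $k_1$ now occurs twice, with exponents $a_1(i_1)-a_1(i_{0\beta})$, $\beta\in\{0,1\}$. Apply $U^{-a_1(i_1)}$: the exponents become independent of $i_1$, and Cauchy–Schwarz over $i_1$ doubles $i_1$ to $i_{10},i_{11}$. No $k$ is left. After these three applications there are $8$ factors $w$, indexed by $e\in\{0,1\}$ and $b=(b_0,b_1)\in\{0,1\}^2$, with exponents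
$$a_2(i_{eb_e})-a_1(i_{0b_0})-a_1(i_{1b_1}).$$
Compare two of them. If $e$ and $b_e$ agree, they differ in the other entry of $b$, say at the variable $y$, and the difference depends on $y$ through $\pm a_1=\pm(a_1-a_0)$. Otherwise the variable $y=i_{eb_e}$ occurs in the difference through $a_2-a_1$ or through $a_2-a_1+a_1=a_2-a_0$. In all cases we meet one of the differences $a_w-a_v$ that are separated by hypothesis, so for most choices of the variables all eight exponents are $m$-separated and the integral vanishes. The general proof does the bookkeeping.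

**Step 1: configurations.** The purpose is a notation for what remains after some rounds. Put $a_{-1}:=0$. A *configuration of level $\ell\in\{0,\dots,s\}$* consists of a finite set $X_\ell$ of variables and a finite set $\mathcal G_\ell$ of edges. Each edge $e$ has its own variable $x_e\in X_\ell$, functions $\tau_{e,x}:[N]\to\mathbb Z$ $(x\in X_\ell)$, and $\sigma_e\in\{\text{identity},\text{complex conjugation}\}$, with
$$\tau_{e,x_e}=-a_{\ell-1}\quad\text{for all }e\in\mathcal G_\ell.\tag{4}$$
For $\mathbf i:X_\ell\to[N]$ put $t_e(\mathbf i)=\sum_x\tau_{e,x}(\mathbf i(x))$. The value of the configuration is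
$$\Theta_\ell=\operatorname*{avg}_{\mathbf i:X_\ell\to[N]}\int\prod_{e\in\mathcal G_\ell}\sigma_e\Big(U^{t_e(\mathbf i)}\Big[\prod_{r=\ell}^{s-1}U^{a_r(\mathbf i(x_e))}k_r\cdot U^{a_s(\mathbf i(x_e))}w_{\mathbf i(x_e)}\Big]\Big)d\mu .\tag{5}$$
So at level $\ell$ the functions $k_0,\dots,k_{\ell-1}$ are gone. At level $0$ take $X_0=\{*\}$, one edge, $\tau=0$, $\sigma=$ identity; then $\Theta_0=\frac1N\sum_i|c_i|$.

*Example.* For $s=2$ above, level 1 has variables $i_0,i_1$, two edges with their own variables $i_0$ and $i_1$, and $\tau=0$. Level 2 has four variables and eight edges $(e,b)$ with own variable $i_{eb_e}$. There $\tau$ equals $-a_1$ at $i_{0b_0}$ and $i_{1b_1}$, and is $0$ at the other two variables.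

**Step 2: from level $\ell$ to level $\ell+1$, for $\ell<s$.** The purpose is to remove all copies of $k_\ell$, one variable at a time. Put $\varphi=a_\ell-a_{\ell-1}$. For $P\subset X_\ell$ (the variables already doubled) let $X_P=(X_\ell\setminus P)\cup(P\times\{0,1\})$ and $\mathcal G_P=\mathcal G_\ell\times\{0,1\}^P$. For $\mathbf i:X_P\to[N]$ and $b\in\{0,1\}^P$ define $\mathbf i_b:X_\ell\to[N]$ by $\mathbf i_b(x)=\mathbf i(x)$ for $x\notin P$ and $\mathbf i_b(x)=\mathbf i((x,b(x)))$ for $x\in P$. For $\mathbf j:X_\ell\to[N]$ put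
$$F_{e,P}(\mathbf j)=\sigma_e\Big(U^{t_e(\mathbf j)-\sum_{x\in P}\varphi(\mathbf j(x))}\Big[\prod_rU^{a_r(\mathbf j(x_e))}k_r\cdot U^{a_s(\mathbf j(x_e))}w_{\mathbf j(x_e)}\Big]\Big),$$
where $r$ runs over $\ell\le r<s$ if $x_e\notin P$ and over $\ell+1\le r<s$ if $x_e\in P$. Let
$$\Theta_P=\operatorname*{avg}_{\mathbf i:X_P\to[N]}\int\prod_{(e,b)\in\mathcal G_P}\mathcal C^{|b|}F_{e,P}(\mathbf i_b)\,d\mu,$$
with $\mathcal C$ complex conjugation and $|b|=\sum_xb(x)$. Then $\Theta_\emptyset=\Theta_\ell$.

*Claim.* For $x\in X_\ell\setminus P$ and $P'=P\cup\{x\}$ we have $|\Theta_P|^2\le\Theta_{P'}$; in particular $\Theta_{P'}$ is real and $\ge0$.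

Fix $\mathbf i'=\mathbf i|_{X_P\setminus\{x\}}$ and write $i=\mathbf i(x)$. By invariance of $\mu$ we may apply $U^{-\varphi(i)}$ to the integrand. Since $x\notin P$, we have $\mathbf i_b(x)=i$ for every $b$, so the exponent in front of the bracket of the factor $(e,b)$ becomes $t_e(\mathbf i_b)-\sum_{y\in P'}\varphi(\mathbf i_b(y))$, the one in $F_{e,P'}(\mathbf i_b)$. If $x_e\ne x$, the factor is now exactly $\mathcal C^{|b|}F_{e,P'}(\mathbf i_b)$. If $x_e=x$, it is $\mathcal C^{|b|}F_{e,P'}(\mathbf i_b)$ times a factor $k_\ell$ (or its conjugate), whose exponent depends on $i$ only through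
$$\tau_{e,x}(i)-\varphi(i)+a_\ell(i)=-a_{\ell-1}(i)-(a_\ell-a_{\ell-1})(i)+a_\ell(i)=0$$
by (4), so not at all. Hence
$$\Theta_P=\operatorname*{avg}_{\mathbf i'}\int A_{\mathbf i'}\operatorname*{avg}_iB_{\mathbf i',i}\,d\mu,\qquad B_{\mathbf i',i}=\prod_{(e,b)\in\mathcal G_P}\mathcal C^{|b|}F_{e,P'}(\mathbf i_b),$$
where $A_{\mathbf i'}$ is the product of those factors $k_\ell$, so $|A_{\mathbf i'}|\le1$. By Cauchy–Schwarz,
$$|\Theta_P|^2\le\operatorname*{avg}_{\mathbf i'}\int\Big|\operatorname*{avg}_iB_{\mathbf i',i}\Big|^2d\mu=\operatorname*{avg}_{\mathbf i',i,i''}\int B_{\mathbf i',i}\overline{B_{\mathbf i',i''}}\,d\mu .$$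
With $i=\mathbf i((x,0))$ and $i''=\mathbf i((x,1))$ the right side is $\Theta_{P'}$: a function $b'\in\{0,1\}^{P'}$ is a function $b\in\{0,1\}^P$ together with $b'(x)$, and $b'(x)=1$ adds one conjugation. This proves the claim.

After $|X_\ell|$ applications we reach $P=X_\ell$. All factors $k_\ell$ are gone, and we have a configuration of level $\ell+1$ with $X_{\ell+1}=X_\ell\times\{0,1\}$, $\mathcal G_{\ell+1}=\mathcal G_\ell\times\{0,1\}^{X_\ell}$ and, for $e=(e^-,b_e)$,
$$x_e=(x_{e^-},b_e(x_{e^-})),\qquad\tau_{e,(x,\beta)}=\begin{cases}\tau_{e^-,x}-(a_\ell-a_{\ell-1}),&\beta=b_e(x),\\0,&\beta\ne b_e(x),\end{cases}\tag{6}$$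
and $\sigma_e=\mathcal C^{|b_e|}\sigma_{e^-}$. Condition (4) holds at level $\ell+1$, because $\tau_{e,x_e}=-a_{\ell-1}-(a_\ell-a_{\ell-1})=-a_\ell$.

**Step 3: the final inequality.** We have $|X_\ell|=2^\ell$, so in total $1+2+\dots+2^{s-1}=2^s-1$ applications of the claim give
$$\Theta_0^{2^{2^s-1}}\le\Theta_s=\operatorname*{avg}_{\mathbf i}\int\prod_{e\in\mathcal G_s}\sigma_e\big(U^{p_e(\mathbf i)}w_{\mathbf i(x_e)}\big)d\mu,\qquad p_e(\mathbf i)=t_e(\mathbf i)+a_s(\mathbf i(x_e)),\tag{7}$$
and $|\mathcal G_s|=\prod_{\ell<s}2^{2^\ell}=2^{2^s-1}$. It remains to show that the exponents $p_e(\mathbf i)$ are usually $m$-separated.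

**Step 4: a formula for $\tau$.** The purpose is to see which differences $a_w-a_v$ occur. For $\ell\ge1$, $e\in\mathcal G_\ell$, $y\in X_\ell$ we claim
$$\tau_{e,y}=-(a_{\ell-1}-a_{v(e,y)}),\qquad v(e,x_e)=0,\tag{8}$$
with labels $v(e,y)\in\{0,\dots,\ell-1\}$ defined as follows. For $\ell=1$ put $v(e,y)=0$ for all $y$; indeed (6) with $\ell=0$ gives $\tau_{e,y}=0$, since $\tau=0$ at level $0$ and $a_0=a_{-1}=0$. For $\ell\ge2$ and $y=(x,\beta)$ put
$$v(e,y)=\ell-1\ \text{ if }\beta\ne b_e(x),\qquad v(e,y)=v(e^-,x)\in\{0,\dots,\ell-2\}\ \text{ if }\beta=b_e(x).$$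
In the first case (6) gives $\tau_{e,y}=0$, which is (8). In the second case (6), with $\ell-1$ in place of $\ell$, and induction give
$$\tau_{e,y}=-(a_{\ell-2}-a_{v(e^-,x)})-(a_{\ell-1}-a_{\ell-2})=-(a_{\ell-1}-a_{v(e^-,x)}).$$
Moreover $v(e,x_e)=v(e^-,x_{e^-})=0$.

**Step 5: edges are determined by own variable and labels.** *The map $e\mapsto(x_e,v(e,\cdot))$ is injective on $\mathcal G_\ell$, $\ell\ge1$.* For $\ell=1$ the two edges have different $x_e$. For $\ell\ge2$, $b_e(x)$ is the unique $\beta$ with $v(e,(x,\beta))\le\ell-2$. So $b_e$ is determined, then $v(e^-,x)=v(e,(x,b_e(x)))$ for all $x$; and $x_{e^-}$ is the first component of $x_e$. By induction $e^-$ is determined.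

**Step 6: separation.** The purpose is to bound the proportion of bad $\mathbf i$. Let $e\ne e'$ in $\mathcal G_s$.

If $x_e=x_{e'}$, Step 5 gives $y$ with $v(e,y)\ne v(e',y)$. Then $y\ne x_e$, because both labels at $x_e=x_{e'}$ are $0$. So $p_e-p_{e'}$ depends on $\mathbf i(y)$ only through $\tau_{e,y}-\tau_{e',y}=a_{v(e,y)}-a_{v(e',y)}$.

If $x_e\ne x_{e'}$, put $y=x_e$. Then $p_e-p_{e'}$ depends on $\mathbf i(y)$ only through $-a_{s-1}+a_s+(a_{s-1}-a_{v(e',y)})=a_s-a_{v(e',y)}$, and $v(e',y)\le s-1$.

In both cases this is $\pm(a_w-a_v)$ with $0\le v<w\le s$. Its values are pairwise at distance $\ge m$, and an open interval of length $2m$ contains at most two points at mutual distance $\ge m$. So for fixed other variables at most two values of $\mathbf i(y)$ give $|p_e-p_{e'}|<m$. Summing over the at most $\frac12|\mathcal G_s|^2$ pairs: outside a proportion at most $|\mathcal G_s|^2/N=4^{2^s-1}/N$ of the $\mathbf i$, the $p_e(\mathbf i)$ are pairwise at distance $\ge m$, and then the integral in (7) vanishes by the vanishing principle.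 All integrals are bounded by $1$. Hence $\Theta_s\le4^{2^s-1}/N$, and (7) gives (3). $\square$

## 7. Structured families are incompatible with positive entropy

Facts used from entropy theory: for a partition $\xi$ and a $\sigma$-algebra $\mathcal A$, the conditional entropy $H(\xi|\mathcal A)$ is the integral of the entropy of the conditional law of the $\xi$-cell given $\mathcal A$; it obeys the chain rule. If $\xi$ is a finite generator, then $h_\mu(\theta)=H(\xi|\theta^{-1}\mathcal B)$.

**Parameters.** Fix $h$ with $0<h\le\log p$ and choose, in this order: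

* $\Phi(y)=1+\sum_{0<|a|\le A}\phi_ae(ay)$, a real trigonometric polynomial with $A\ge1$ and $\Phi\le\frac14$ on $K$. It exists: take a continuous $\Psi\ge0$ with $\Psi=0$ on $K$ and $\int\Psi=1$ (possible as $K$ is closed and $\ne\mathbb T$), and a Fejér mean of $\Psi$ of high order. Put $B=1+\sum|\phi_a|$.
* $m\ge1$ with $mh\ge4\log(2A)$. Since $h\le\log p$, this forces $p^m\ge(2A)^4>A$.
* $\kappa=\frac h{4\log p}$, $\ \eta=\frac\kappa2(1-\cos2\pi p^{-m})$, $\ c=\frac h{2\log p}$. Note $0<\eta\le\kappa\le\frac14$.
* $R\ge2$ with $(1-\eta)^{cR/2}\le\frac1{4B}$.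
* $N$ with $A2^RR\,\varepsilon_N\le\frac c{8B}$, where $\varepsilon_N=\max_{1\le s<R}2\big(4^{2^s-1}/N\big)^{1/2^{2^s-1}}$.

**Lemma 6.** Let $\mu$ be a $\theta$-invariant probability on $\mathbb T$ with $h_\mu(\theta)\ge h$, and let $p\nmid W$. Then the set
$$G_W=\{x:|E[e(qWx)|\mathcal B_m]|\le1-\eta\ \text{ for }1\le q\le A\}\in\mathcal B_m$$
has $\mu(G_W)\ge c$.

*Example.* For Lebesgue measure, conditioning on $\theta^mx$ leaves $x$ uniform on $p^m$ equally spaced points, and $E[e(qWx)|\mathcal B_m]=0$ if $p^m\nmid q$. As $p^m>A$, here $G_W$ is everything.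

*Proof.* **Step 1: entropy of a fiber.** We compute the mean entropy of $x$ given $\theta^mx$. Let $\xi_m$ be the partition of $\mathbb T$ into the intervals $[jp^{-m},(j+1)p^{-m})$. Since $\xi_1$ is a generator, $h_\mu=H(\xi_1|\theta^{-1}\mathcal B)$. We have $\xi_m=\bigvee_{j<m}\theta^{-j}\xi_1$ and $\bigvee_{j<l<m}\theta^{-l}\xi_1\vee\mathcal B_m=\theta^{-(j+1)}\mathcal B$, so the chain rule and invariance give
$$H(\xi_m|\mathcal B_m)=\sum_{j<m}H(\theta^{-j}\xi_1|\theta^{-(j+1)}\mathcal B)=mh_\mu.$$
A fiber of $\theta^m$ is $\{x_0+jp^{-m}\}$, with one point in each cell of $\xi_m$. Since $p\nmid W$, $x\mapsto Wx$ maps it injectively into a coset of $p^{-m}\mathbb Z/\mathbb Z$. So the conditional law $\nu$ of $Wx$ given $\mathcal B_m$, a probability on a coset of $p^{-m}\mathbb Z/\mathbb Z$, has the same entropy as the conditional law of the $\xi_m$-cell, and $\int H(\nu)\,d\mu=mh_\mu\ge mh$.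

**Step 2: outside $G_W$ the entropy is small.** Let $x\notin G_W$ and let $q\le A$ be such that $\hat\nu(q)=\sum_y\nu_ye(qy)$ has $|\hat\nu(q)|>1-\eta$. Let $\nu'$ be the image of $\nu$ under $y\mapsto qy$. Distinct atoms of $\nu'$ differ by a nonzero multiple of $p^{-m}$ mod $1$, and each point has at most $\gcd(q,p^m)\le A$ preimages in the coset. Then
$$1-2\eta<\Big|\sum_z\nu'_ze(z)\Big|^2=1-\sum_{z,z'}\nu'_z\nu'_{z'}\big(1-\cos2\pi(z-z')\big)\le1-(1-\cos2\pi p^{-m})\Big(1-\sum_z\nu_z'^2\Big).$$
By the choice of $\eta$, $1-\sum\nu_z'^2<\kappa$, and $1-\max_z\nu'_z\le1-\sum_z\nu_z'^2$. Hence $\nu$ gives mass $>1-\kappa$ to a set of at most $A$ points. First choosing whether we are in this set (entropy $\le\log2$), then the point inside ($\le\log A$) or outside (probability $<\kappa$, at most $p^m$ points), we get $H(\nu)\le\log2+\log A+\kappa m\log p$.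

**Step 3: integrate.** On $G_W$ use $H(\nu)\le m\log p$. Then
$$mh\le\mu(G_W)\,m\log p+\log(2A)+\kappa m\log p\le\mu(G_W)\,m\log p+\tfrac{mh}4+\tfrac{mh}4,$$
so $\mu(G_W)\ge\frac h{2\log p}=c$. $\square$

**Proposition 7.** For every $h>0$ there are $R,m,N$ (depending on $p,\mathcal D,h$) such that the following is impossible: $\mu$ is a $\theta$-invariant probability on $\mathbb T$ with $h_\mu(\theta)\ge h$, $(M_i)_{i\le N}$ is an $(R,m)$-structured family, and $M_ix\in K$ for $\mu$-a.e. $x$ and all $i$.

*Proof.* Since $h_\mu\le\log p$ always, we may assume $h\le\log p$; take the parameters above. Suppose such $\mu,(M_i)$ exist.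

**Step 1: setup for Lemma 5.** Lemma 5 needs an invertible system, so pass to the natural extension $(\Omega,\mu,T)$ of $(\mathbb T,\mu,\theta)$, with factor map $\pi:\Omega\to\mathbb T$, $\pi T=\theta\pi$. Put $\mathcal F_n=T^{-n}\pi^{-1}\mathcal B$ $(n\in\mathbb Z)$. For $n\ge0$ this is $\pi^{-1}\mathcal B_n$, and the family is decreasing because $\mathcal F_1=\pi^{-1}\theta^{-1}\mathcal B\subset\mathcal F_0$. Lift all functions to $\Omega$; then $E[\cdot|\mathcal F_m]$ of a lifted function is the lift of $E[\cdot|\mathcal B_m]$. Write $G_r=G_{W_r}$, $f_{r,q}(x)=e(qW_rx)$, $\tilde f_{r,q}=E[f_{r,q}|\mathcal B_m]$.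

**Step 2: the set $Z_i$ where many factors are good.** For $Q\subset\{0,\dots,R-1\}$ put $\chi_r=\chi_r^Q=1_{G_r}$ if $r\in Q$ and $\chi_r=1_{G_r^c}$ otherwise. Let $Y_{i,Q}=\{\prod_rU^{a_r(i)}\chi_r=1\}$, the set where $T^{a_r(i)}\omega\in G_r$ exactly for $r\in Q$. For fixed $i$ these sets partition $\Omega$. Let $Z_i=\bigcup_{|Q|\ge cR/2}Y_{i,Q}$. The count $\#\{r:T^{a_r(i)}\omega\in G_r\}$ is $\le R$ and by Lemma 6 has mean $\ge cR$, so $cR\le R\mu(Z_i)+\frac{cR}2$, i.e. $\mu(Z_i)\ge c/2$.

**Step 3: replace $f$ by $\tilde f$.** For $1\le q\le A$, by (S1),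
$$\int_{Y_{i,Q}}e(qM_ix)\,d\mu=\int\prod_{r<R}U^{a_r(i)}(\chi_rf_{r,q})\cdot U^{b_i}\psi_{i,q}\,d\mu,\qquad\psi_{i,q}(x)=e(qV_ix).$$
Replace successively $\chi_rf_{r,q}$ by $\chi_r\tilde f_{r,q}$ for $r=0,1,\dots,R-1$. The total error is at most $\sum_{s<R}|c_i^{(s,Q,q)}|$, where
$$c_i^{(s,Q,q)}=\int\prod_{r<s}U^{a_r(i)}(\chi_r\tilde f_{r,q})\cdot U^{a_s(i)}\big(d_s\,\eta_i^{(s)}\big)d\mu,\qquad d_s=\chi_s(f_{s,q}-\tilde f_{s,q}),$$
$$\eta_i^{(s)}=\prod_{r>s}U^{a_r(i)-a_s(i)}(\chi_rf_{r,q})\cdot U^{b_i-a_s(i)}\psi_{i,q}.$$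
By (S2) all exponents in $\eta_i^{(s)}$ are $\ge m$, so $\eta_i^{(s)}\in L^\infty(\mathcal F_m)$ and $|\eta_i^{(s)}|\le1$. Also $d_s\in L^\infty(\mathcal F_0)$, $|d_s|\le2$, and $E[d_s|\mathcal F_m]=0$ because $\chi_s$ is $\mathcal F_m$-measurable. For $s=0$, conditioning on $\mathcal F_m$ gives $c_i^{(0,Q,q)}=0$, as $a_0=0$. For $1\le s<R$, Lemma 5 applies to $d_s/2$ and $k_r=\chi_r\tilde f_{r,q}$, which do not depend on $i$; its separation hypothesis is (S3). It gives $\frac1N\sum_i|c_i^{(s,Q,q)}|\le\varepsilon_N$.

**Step 4: choose $i$.** Summing over $q,Q,s$ and averaging over $i$, some $i$ satisfies $\sum_{q,Q,s}|c_i^{(s,Q,q)}|\le A2^RR\,\varepsilon_N\le\frac c{8B}$. Fix this $i$ and put $Z=Z_i$.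

**Step 5: the Fourier coefficients on $Z$ are small.** On $Y_{i,Q}$ the factors with $r\in Q$ have $|U^{a_r(i)}\tilde f_{r,q}|\le1-\eta$, so $|\prod_rU^{a_r(i)}(\chi_r\tilde f_{r,q})|\le(1-\eta)^{|Q|}1_{Y_{i,Q}}$. Summing over $|Q|\ge cR/2$ gives, for $1\le q\le A$,
$$\Big|\int_Ze(qM_ix)\,d\mu\Big|\le(1-\eta)^{cR/2}\mu(Z)+\frac c{8B}\le\frac{\mu(Z)}{4B}+\frac{\mu(Z)}{4B}=\frac{\mu(Z)}{2B},$$
using $c\le2\mu(Z)$. By conjugation this holds for $1\le|q|\le A$.

**Step 6: contradiction.** Therefore $\int_Z\Phi(M_ix)\,d\mu\ge\mu(Z)-\sum|\phi_a|\frac{\mu(Z)}{2B}\ge\frac12\mu(Z)$. But $M_ix\in K$ a.e. gives $\int_Z\Phi(M_ix)\,d\mu\le\frac14\mu(Z)$, and $\mu(Z)\ge c/2>0$. $\square$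

## 8. Extracting structured families from determinants

**Proposition 8.** For all $R,m,N\ge1$ there is $\mathcal K=\mathcal K(p,R,m,N)$ such that every set of at least $\mathcal K$ integers prime to $p$, no $\rho+1$ of which are degenerate for any $1\le\rho\le R-1$, contains $N$ distinct elements forming an $(R,m)$-structured family.

### 8.1. Peeling off one block at a time, and where it stalls

The natural attempt is greedy. By Ramsey's theorem pass to a large subset on which $v(M_i-M_j)$, $i<j$, depends only on $i$, or only on $j$, and is strictly monotone. Taking an extreme element as $W_0$ gives $M_i=W_0+p^{a_1(i)}V_i$ with $a_1$ strictly monotone and $V_i$ units. Now do the same with the $V_i$: $V_i=W_1+p^{c(i)}V_i'$ with $c$ strictly monotone, and so on. With $a_2=a_1+c$, the difference $a_2-a_1=c$ is separated. But (S3) also asks that $a_2-a_0=a_1+c$ be separated, and $a_1$ may increase while $c$ decreases.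

*Example (the stall).* Let $p=3$, $M_i=1+3^i$, $1\le i\le n$. Then $v(M_i-M_j)=\min(i,j)$, so the base point is $W_0=M_n$, and $V_i=(M_i-M_n)/3^i=1-3^{n-i}$ for $i<n$. Now $v(V_i-V_j)=n-\max(i,j)$, the base point is $W_1=V_1$, and $V_i-W_1=-3^{n-i}(1-3^{i-1})$ for $2\le i<n$. Altogether
$$1+3^i=(1+3^n)+3^i(1-3^{n-1})-3^n(1-3^{i-1}),$$
with exponents $a_0=0$, $a_1=i$, $a_2=n$. The difference $a_2-a_0$ is constant, on every subfamily.

The base point $W_0$ was wrong: with $W_0=W_1=1$ nothing is left over. (The family is degenerate, but the greedy procedure does not notice.) The lesson is to keep all $\rho$ coefficients $W_0,\dots,W_{\rho-1}$ free and to choose them *simultaneously*, so that they fit $\rho$ of the integers exactly. The valuations that govern this are those of the determinants in the definition of "degenerate", which are nonzero by hypothesis. One applies Ramsey's theorem to them.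

### 8.2. The induction

Index a finite set of integers prime to $p$ as $(M_i)$, the indices linearly ordered in any way. For $1\le\rho\le R$ consider the hypothesis

> $H_\rho(I)$: $I$ is a finite set of indices; there are $a_0\equiv0,a_1,\dots,a_{\rho-1}:I\to\mathbb Z_{\ge0}$ and $W_c\in\mathbb Z_p^\times$ $(c<\rho)$ with (i) $a_c\ge a_{c-1}+m$ for $1\le c<\rho$; (ii) $a_c-a_{c'}$ is strictly monotone on $I$ for $c\ne c'$; (iii) $v\big(M_i-\sum_{c<\rho}p^{a_c(i)}W_c\big)\ge a_{\rho-1}(i)+m$ for $i\in I$.

$H_1$ holds on some set containing a proportion $\ge p^{-m}$ of the indices: by pigeonhole take one residue class mod $p^m$ and $W_0=M_i$ for one $i$ in it.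

**Induction step** (from $\rho$ to $\rho+1$, $1\le\rho\le R-1$). *If no $\rho+1$ of the $M_i$ are degenerate, $H_\rho(I)$ holds and $|I|$ is large in terms of $\rho,m,p,n$, then $H_{\rho+1}(I^+)$ holds for some $I^+\subset I$ with $|I^+|\ge n$.*

*The induction step implies Proposition 8.* From a large enough set we reach $H_R(I)$ with $|I|\ge mN$. Keep every $m$-th element of $I$, and $N$ of these. By (ii) the integers $(a_w-a_v)(i)$ are then pairwise at distance $\ge m$, since a strictly monotone integer function changes by at least $1$ at each step. Replace each $W_c\in\mathbb Z_p^\times$ by an integer congruent to it mod $p^T$, $T\ge\max_ia_{R-1}(i)+m$. Then (iii) persists, $M_i-\sum_cp^{a_c(i)}W_c$ is an integer divisible by $p^{a_{R-1}(i)+m}$, and (S1)–(S3) hold with $b_i=a_{R-1}(i)+m$. $\square$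

The rest of the section proves the induction step. Assume $H_\rho(I)$.

**(a) Order of the exponents, and the minors.** The purpose is an exact formula for the valuation of the minors. By (ii), "$a_c-a_{c'}$ is strictly increasing" is a total order on $\{0,\dots,\rho-1\}$ (transitivity by addition). Write the elements in this order as $c_0,\dots,c_{\rho-1}$, so that $a_{c_u}-a_{c_{u'}}$ is strictly increasing for $u<u'$.

*Rearrangement.* If $b_0,\dots,b_n:I\to\mathbb Z$, each $b_u-b_{u+1}$ is nondecreasing and $i_0<\dots<i_n$, then $\sum_ub_{\sigma(u)}(i_u)\ge\sum_ub_u(i_u)$ for all permutations $\sigma$, strictly for $\sigma\ne\mathrm{id}$ if all $b_u-b_{u+1}$ are strictly increasing. Indeed, if $q'=\sigma(u)>q=\sigma(u+1)$, interchanging these two values lowers the sum by $(b_q-b_{q'})(i_{u+1})-(b_q-b_{q'})(i_u)\ge0$ (respectively $>0$); iterate until $\sigma=\mathrm{id}$.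

Hence for $J=\{j_0<\dots<j_{\rho-1}\}\subset I$ the expansion of $\Delta_J:=\det(p^{a_c(j)})_{j\in J,c<\rho}$ has a unique term of least valuation, so
$$v(\Delta_J)=\sum_{u<\rho}a_{c_u}(j_u),\qquad\Delta_J\ne0.\tag{9}$$
For $i_0<\dots<i_\rho$ in $I$ let $D_{i_0\dots i_\rho}=\det[p^{a_0(i)},\dots,p^{a_{\rho-1}(i)},M_i]_{i=i_0,\dots,i_\rho}$. By (9) all its minors $\Delta_{\setminus i}$ are nonzero, so by non-degeneracy $D\ne0$. Put $E(i_0,\dots,i_\rho)=v(D_{i_0\dots i_\rho})$, a finite integer.

**(b) Charts.** The purpose is to write $E$, as a function of two of its arguments, as the valuation of a difference of two $p$-adic numbers, so that the ultrametric inequality applies. (For $\rho=1$ we have $D_{jl}=M_l-M_j$, and nothing needs to be done.)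

Let $\mathbf R_i=(p^{a_0(i)},\dots,p^{a_{\rho-1}(i)},M_i)\in\mathbb Q^{\rho+1}$. Let $S\subset I$, $|S|=\rho-1$. Let $\alpha_S$ be the linear functional sending $x$ to the determinant whose rows are the first $\rho$ coordinates of $\mathbf R_j$, $j\in S$, and of $x$. It kills $\mathbf R_j$, $j\in S$, and $\alpha_S(\mathbf R_i)=\pm\Delta_{S\cup i}\ne0$ for $i\notin S$. In particular the $\mathbf R_j$, $j\in S$, are independent, so the annihilator of their span is two-dimensional. Let $\alpha_S,\gamma_S$ be a basis of it. The alternating form $(x,y)\mapsto\det(\mathbf R_S,x,y)$ is nonzero and descends to the two-dimensional quotient by $\mathrm{span}(\mathbf R_j)_{j\in S}$. Hence it equals $\kappa_S(\alpha_S(x)\gamma_S(y)-\alpha_S(y)\gamma_S(x))$ with $\kappa_S\ne0$. With $\varphi^S_i=\gamma_S(\mathbf R_i)/\alpha_S(\mathbf R_i)$ for $i\notin S$,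
$$v(D_{S\cup\{j,l\}})=v(\kappa_S)+v(\Delta_{S\cup j})+v(\Delta_{S\cup l})+v(\varphi^S_j-\varphi^S_l).\tag{10}$$
Another choice of $\gamma_S$ changes $\varphi^S$ by an invertible affine map, so comparisons between the numbers $v(\varphi_j^S-\varphi_l^S)$ are well defined. The $\varphi^S_j$ are distinct since $D\ne0$.

**(c) Ramsey.** The purpose is to show that on a large subset $E$ is a sum of functions of single variables.

*Coloring.* Color each $(\rho+2)$-subset $i_0<\dots<i_{\rho+1}$ of $I$ by recording, for each $t\in\{0,\dots,\rho-1\}$, the order type (with ties) of the triple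
$$v_{01}=v(\varphi_{i_t}-\varphi_{i_{t+1}}),\quad v_{02}=v(\varphi_{i_t}-\varphi_{i_{t+2}}),\quad v_{12}=v(\varphi_{i_{t+1}}-\varphi_{i_{t+2}}),$$
where $\varphi=\varphi^S$ and $S$ is the set of the other $\rho-1$ elements. The number of colors is bounded in terms of $\rho$. By Ramsey's theorem, if $|I|$ is large there is a homogeneous $I'\subset I$ with $|I'|=n'\ge p^mn+3\rho+p+3$.

*Which types occur.* Fix $t$, and let $S$ consist of the $t$ smallest and $\rho-1-t$ largest elements of $I'$. The remaining gap has at least $\max(4,p+1)$ elements, and for $j<l<n$ in it, $(j,l,n)$ are the elements at positions $t,t+1,t+2$ of $S\cup\{j,l,n\}$. By the ultrametric inequality the minimum of $v_{01},v_{02},v_{12}$ is attained at least twice, so the type, which depends only on $t$, is one of four.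

* $v_{01}=v_{02}=v_{12}$: impossible, since then all pairwise differences of $p+1$ elements of $\mathbb Q_p$ would have the same valuation; after translation and scaling these would be $p+1$ elements of $\mathbb Z_p$ distinct mod $p$.
* $v_{01}=v_{12}<v_{02}$: impossible. For $j<l<n<o$ in the gap, the triples $(j,l,n)$, $(l,n,o)$, $(j,n,o)$ give $v(\varphi_j-\varphi_l)=v(\varphi_l-\varphi_n)=v(\varphi_n-\varphi_o)=v(\varphi_j-\varphi_n)$, contradicting $v(\varphi_j-\varphi_l)<v(\varphi_j-\varphi_n)$.
* $v_{01}=v_{02}<v_{12}$, written $\uparrow_t$.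
* $v_{02}=v_{12}<v_{01}$, written $\downarrow_t$.

*What the types say about $E$.* Consider arbitrary $i_0<\dots<i_\rho$ in $I'$, and let $S$ be the set of all coordinates except $i_t,i_{t+1}$. Both $i_t$ in $S\cup i_t$ and $i_{t+1}$ in $S\cup i_{t+1}$ have position $t$, so by (9) and (10)
$$E=\mathrm{const}_S+a_{c_t}(i_t)+a_{c_t}(i_{t+1})+v(\varphi^S_{i_t}-\varphi^S_{i_{t+1}}).$$
Let one coordinate move strictly between its neighbors (within $I'$), all others being fixed. Applying the type to the triple formed by $i_t,i_{t+1}$ and the new position of the moving one gives: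

* $\uparrow_t$: $E-a_{c_t}(i_{t+1})$ is independent of $i_{t+1}$ (from $v_{01}=v_{02}$), and $E-a_{c_t}(i_t)$ is strictly increasing in $i_t$ (from $v_{02}<v_{12}$).
* $\downarrow_t$: $E-a_{c_t}(i_t)$ is independent of $i_t$ (from $v_{02}=v_{12}$), and $E-a_{c_t}(i_{t+1})$ is strictly decreasing in $i_{t+1}$ (from $v_{02}<v_{01}$).

*The switch.* $\uparrow_t$ together with $\downarrow_{t+1}$ is impossible: both $E-a_{c_t}(i_{t+1})$ and $E-a_{c_{t+1}}(i_{t+1})$ would be independent of $i_{t+1}$, whereas $a_{c_t}-a_{c_{t+1}}$ is strictly increasing. Hence there is $g\in\{0,\dots,\rho\}$ with $\downarrow_t$ for $t<g$ and $\uparrow_t$ for $t\ge g$. Consequently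
$$F(i_0,\dots,i_\rho):=E-\sum_{u<g}a_{c_u}(i_u)-\sum_{u>g}a_{c_{u-1}}(i_u)$$
does not change when a single coordinate $i_u$, $u\ne g$, moves strictly between its neighbors (by $\downarrow_u$ if $u<g$, by $\uparrow_{u-1}$ if $u>g$).

*Separation of variables.* Let $e_0<e_1<\dots$ be the elements of $I'$. Move $i_0$ to $e_0$, then $i_1$ to $e_1$, …, then $i_{g-1}$ to $e_{g-1}$. Each move is admissible since $e_{u-1}<e_u\le i_u<i_{u+1}$. Similarly move $i_\rho,i_{\rho-1},\dots,i_{g+1}$ to the largest, second largest, … element of $I'$. So $F$ depends on $i_g$ only: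
$$E(i_0,\dots,i_\rho)=\sum_{u<g}a_{c_u}(i_u)+\beta(i_g)+\sum_{u>g}a_{c_{u-1}}(i_u).\tag{11}$$
Let $J$ consist of the first $g$ and last $\rho-g$ elements of $I'$, and $L=I'\setminus J$. The possible values of $i_g$ are exactly the elements of $L$, so $\beta$ is defined on $L$.

*Monotonicity of $\beta$.* Take the other coordinates in $J$. On $L$, $\beta-a_{c_{g-1}}$ is strictly decreasing if $g\ge1$ (by $\downarrow_{g-1}$), and $\beta-a_{c_g}$ is strictly increasing if $g\le\rho-1$ (by $\uparrow_g$). Adding $a_{c_{g-1}}-a_{c_u}$, which is nonincreasing for $u\le g-1$, respectively $a_{c_g}-a_{c_u}$, which is nondecreasing for $u\ge g$, we get: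
$$\beta-a_{c_u}\text{ is strictly decreasing on }L\text{ for }u<g,\text{ strictly increasing for }u\ge g.\tag{12}$$
So $\beta$ is comparable with *every* earlier exponent. This is what the greedy procedure could not guarantee. We now realize $\beta$ as the next exponent.

**(d) Exact solution on $J$.** The purpose is to choose new coefficients so that the remainder at $l\in L$ has valuation exactly $\beta(l)$. Let $W^J\in\mathbb Q^\rho$ solve $\sum_cp^{a_c(j)}W_c^J=M_j$, $j\in J$ (recall $\Delta_J\ne0$), and put $r_l=M_l-\sum_cp^{a_c(l)}W_c^J$ for $l\in L$. Subtracting the combination of the first $\rho$ columns with coefficients $W_c^J$ from the last column gives $D_{J\cup l}=\pm\Delta_Jr_l$. In $J\cup l$, with $J=\{j_0<\dots<j_{\rho-1}\}$, the element $l$ has position $g$, $j_u$ has position $u$ for $u<g$ and $u+1$ for $u\ge g$. So (11) reads $v(D_{J\cup l})=\beta(l)+\sum_{u<\rho}a_{c_u}(j_u)$, and by (9)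
$$v(r_l)=\beta(l),\qquad l\in L.$$

*The $W_c^J$ are $p$-adic units.* Let $r_i^{(0)}=M_i-\sum_cp^{a_c(i)}W_c\in\mathbb Z_p$ be the old remainder. By (iii) and (i), $v(r_i^{(0)})\ge a_{\rho-1}(i)+m\ge a_c(i)+m$. Since $\sum_cp^{a_c(j)}(W_c^J-W_c)=r_j^{(0)}$ for $j\in J$, Cramer's rule gives $W_c^J-W_c=\sum_{j\in J}\pm\frac{\mathrm{minor}_{jc}}{\Delta_J}r_j^{(0)}$. Each term in the expansion of $\mathrm{minor}_{jc}$, multiplied by $p^{a_c(j)}$, is up to sign a term in the expansion of $\Delta_J$, and these have valuation $\ge v(\Delta_J)$. So $v(\mathrm{minor}_{jc})\ge v(\Delta_J)-a_c(j)$, and hence $v(W_c^J-W_c)\ge m\ge1$.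

**(e) The gap: $\beta\ge a_{\rho-1}+m$ on $L'$,** where $L'$ is $L$ without its first $\rho$ and last $\rho$ elements. The purpose is condition (i) for the new exponent. Let $s$ be the index with $c_s=\rho-1$. Column operations give $D=\det[p^{a_0(i)},\dots,p^{a_{\rho-1}(i)},r_i^{(0)}]$. Expanding along the last column,
$$E\ge\min_j\big(v(r_j^{(0)})+v(\Delta_{\setminus j})\big)\ge m+\min_j\big(a_{c_s}(j)+v(\Delta_{\setminus j})\big),\qquad j\in\{i_0,\dots,i_\rho\}.$$
By (9), each $a_{c_s}(j)+v(\Delta_{\setminus j})$ is the sum attached to an assignment of the list $c_0,\dots,c_s,c_s,\dots,c_{\rho-1}$ (with $c_s$ twice) to $i_0,\dots,i_\rho$. By rearrangement it is at least the sum of the assignment in order. With (11), for all $i_0<\dots<i_\rho$ in $I'$,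
$$\sum_{u<g}a_{c_u}(i_u)+\beta(i_g)+\sum_{u>g}a_{c_{u-1}}(i_u)\ \ge\ m+\sum_{u\le s}a_{c_u}(i_u)+\sum_{u>s}a_{c_{u-1}}(i_u).\tag{13}$$

* *Case $g\in\{s,s+1\}$.* All other terms cancel and (13) reads $\beta(i_g)\ge m+a_{c_s}(i_g)$.
* *Case $g\ge s+2$.* The terms with $u\le s$ and $u>g$ cancel, and (13) reads
$$\beta(i_g)-a_{c_{g-1}}(i_g)\ge m+\sum_{u=s+1}^{g-1}(a_{c_{u-1}}-a_{c_u})(i_u).$$
For $l\in L'$ choose $l<i_{s+1}<\dots<i_{g-1}<i_g=:l'$ in $L$ (that is $g-s\le\rho$ elements, available above $l$), with $i_0,\dots,i_s$ among the $g$ lower and $i_{g+1},\dots,i_\rho$ the upper elements of $J$. Since $\beta-a_{c_{g-1}}$ is decreasing and all $a_{c_{u-1}}-a_{c_u}$ are increasing,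
$$\beta(l)-a_{c_{g-1}}(l)\ge\beta(l')-a_{c_{g-1}}(l')\ge m+\sum_{u=s+1}^{g-1}(a_{c_{u-1}}-a_{c_u})(l)=m+(a_{c_s}-a_{c_{g-1}})(l).$$
* *Case $g\le s-1$.* The terms with $u<g$ and $u>s$ cancel, and (13) reads
$$\beta(i_g)-a_{c_g}(i_g)\ge m+\sum_{u=g+1}^s(a_{c_u}-a_{c_{u-1}})(i_u).$$
For $l\in L'$ choose $l':=i_g<i_{g+1}<\dots<i_s<l$ in $L$ (that is $s-g+1\le\rho$ elements, available below $l$), with $i_0,\dots,i_{g-1}$ the lower and $i_{s+1},\dots,i_\rho$ among the $\rho-g$ upper elements of $J$. Since $\beta-a_{c_g}$ is increasing and all $a_{c_u}-a_{c_{u-1}}$ are decreasing,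
$$\beta(l)-a_{c_g}(l)\ge\beta(l')-a_{c_g}(l')\ge m+\sum_{u=g+1}^s(a_{c_u}-a_{c_{u-1}})(l)=m+(a_{c_s}-a_{c_g})(l).$$

In all cases $\beta(l)\ge a_{c_s}(l)+m=a_{\rho-1}(l)+m$ for $l\in L'$.

**(f) The new level.** The purpose is to verify $H_{\rho+1}$. Put $a_\rho=\beta$ on $L'$. Conditions (i) and (ii) hold at level $\rho+1$ by (e) and (12). Write $r_l=p^{\beta(l)}V_l$ with $V_l\in\mathbb Z_p^\times$. Since $|L'|=n'-3\rho$, by pigeonhole there is $I^+\subset L'$ with $|I^+|\ge(n'-3\rho)/p^m\ge n$ on which $V_l$ mod $p^m$ is constant. Put $W_\rho:=V_{l_0}$ for some $l_0\in I^+$ and take $W_c^J$ for $c<\rho$; these are units by (d). Then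
$$M_l-\sum_{c<\rho}p^{a_c(l)}W_c^J-p^{\beta(l)}W_\rho=p^{\beta(l)}(V_l-V_{l_0})$$
has valuation $\ge\beta(l)+m$, which is (iii) at level $\rho+1$. This proves the induction step and Proposition 8. $\square$

## 9. $S$-units and the proofs of Theorems 3, 2 and 1

**Proof of Theorem 3.** Given $\delta>0$, let $h=\frac\delta2\log p$, take $R,m,N$ from Proposition 7, and let $k=\mathcal K(p,R,m,N)$. Suppose $\{\lambda:M_j\lambda\in C_{\mathcal D}\ \forall j\le k\}$ has upper box dimension $>\delta$ but no $\rho+1$ of the $M_j$ are degenerate for any $1\le\rho\le R-1$. By Proposition 8, some $N$ of the $M_j$ form an $(R,m)$-structured family. By Lemma 4 there is a $\theta$-invariant $\mu$ with $h_\mu\ge h$ and $M_jx\in K$ a.e. for all $j$. This contradicts Proposition 7. $\square$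

In a finitely generated group, degeneracy is rare. The reason is the following theorem.

**$S$-unit theorem** (J.-H. Evertse, *On sums of $S$-units and linear recurrences*, Compositio Math. 53 (1984); A. van der Poorten and H. P. Schlickewei, J. Austral. Math. Soc. 51 (1991)). For a finitely generated group $\Gamma'\subset\mathbb Q^*$ and $q\ge1$, the equation $u_1+\dots+u_q=1$ with $u_j\in\Gamma'$ has only finitely many solutions for which no nonempty subsum of $u_1+\dots+u_q$ vanishes.

*Example.* In $\Gamma'=\langle-1,2,3\rangle$ with $q=2$, $4-3=1$ and $9-8=1$ are two of the solutions. The condition on subsums is needed: for $q=3$ there are infinitely many solutions $1+u-u=1$.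

**Lemma 9.** Let $\Gamma\subset\mathbb Q^*$ be finitely generated and $R\ge1$. There is a finite $\mathcal U\subset\mathbb Q^*$ such that if integers $M_0,\dots,M_\rho\in\Gamma$ $(1\le\rho\le R-1)$, all prime to $p$, are degenerate, then $M_i/M_j\in\mathcal U$ for some $i\ne j$.

*Proof.* Expanding the determinant along the last column, degeneracy says $\sum_i\pm\Delta_{\setminus i}M_i=0$ with all $\Delta_{\setminus i}\ne0$. Expanding the minors gives a vanishing sum of $(\rho+1)!$ terms $\pm p^xM_i\in\Gamma':=\langle\Gamma,-1,p\rangle$. Partition the terms into vanishing subsums, each without proper nonempty vanishing subsum.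

If each of these involved only one index $i$, then for every $i$ the sum of all terms with index $i$ would vanish, i.e. $\Delta_{\setminus i}M_i=0$, which is false. So some minimal vanishing subsum contains terms $\pm p^xM_i$ and $\pm p^{x'}M_j$ with $i\ne j$. Dividing by minus the latter gives a solution of $u_1+\dots+u_q=1$ in $\Gamma'$ without vanishing subsums, $1\le q<R!$, in which some $u$ equals $\pm p^{x-x'}M_i/M_j$. By the $S$-unit theorem, applied for each $q<R!$, $u$ lies in a finite set depending only on $\Gamma,p,R$. Since $p\nmid M_iM_j$, we have $v(u)=x-x'$ and $M_i/M_j=\pm u\,p^{-v(u)}$, which also lies in a finite set. $\square$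

**Proof of Theorem 2.** Let $\delta>0$. Take $R$ and $k_0$ (the "$k$") from Theorem 3, $\mathcal U$ from Lemma 9 for $\Gamma$ and $R$, and $k=k_0(2|\mathcal U|+1)$. Let $M_1,\dots,M_k\in\Gamma$ be distinct integers prime to $p$. We discard some of them so that no ratio lies in $\mathcal U$. In the graph on $\{M_j\}$ joining $M\ne M'$ when $M/M'\in\mathcal U\cup\mathcal U^{-1}$, all degrees are at most $2|\mathcal U|$, so a greedy choice gives an independent set of $k_0$ elements. By Lemma 9 no $\rho+1$ of these, $1\le\rho\le R-1$, are degenerate. By Theorem 3 the set of $\lambda$ for which these $k_0$ multiples lie in $C_{\mathcal D}$ has upper box dimension $\le\delta$; hence so does the smaller set for all $k$ multiples.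

For the last assertion, the set in question is, for each $\delta>0$, contained in a countable union (over the $k$-subsets of the countable set of integers of $\Gamma$ prime to $p$) of sets of upper box dimension $\le\delta$. So its packing dimension is $\le\delta$ for every $\delta>0$, i.e. $0$, and Hausdorff dimension does not exceed packing dimension. $\square$

**Proof of Theorem 1.** Apply Theorem 2 with $p=3$, $\mathcal D=\{0,1\}$, $\Gamma=\langle2\rangle$ and $M_j=2^{n_j}$, where $S=\{n_1,\dots,n_k\}$; the $M_j$ are distinct integers prime to $3$. For every $\delta>0$ there is $k$ such that $\Lambda(S)$ has upper box dimension, hence Hausdorff dimension, at most $\delta$ for all $|S|=k$. By (1), $\mathcal E_k^*(\mathbb Z_3)$ is a countable union of such sets, so $\dim_H\mathcal E_k^*(\mathbb Z_3)\le\delta$ for this $k$, hence for all larger $k$ by nestedness. Therefore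
$$\lim_{k\to\infty}\dim_H\mathcal E_k^*(\mathbb Z_3)=0,$$
and since $\mathcal E^*(\mathbb Z_3)\subset\mathcal E_k^*(\mathbb Z_3)$ for every $k$, also $\dim_H\mathcal E^*(\mathbb Z_3)=0$. $\square$
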